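# Symbolic powers of fat points: the resurgence stays strictly below $n$

## 1. Three points in the plane

Let $k$ be an algebraically closed field and take the three coordinate points of $\mathbb P^2$. Their ideals in $k[x,y,z]$ are $(y,z)$, $(x,z)$, $(x,y)$, and the ideal of the three points together is
$$J=(y,z)\cap(x,z)\cap(x,y)=(xy,xz,yz),$$
because a monomial lies in all three ideals exactly when at most one of its exponents is zero. There are two ways to take an "$m$th power" of $J$. One is the ordinary power $J^m$. The other asks for vanishing to order $m$ at each point: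
$$J^{(m)}=(y,z)^m\cap(x,z)^m\cap(x,y)^m .$$
Clearly $J^m\subseteq J^{(m)}$. The two differ already for $m=2$: the cubic $xyz$ lies in $J^{(2)}$, while nonzero elements of $J^2$ have degree at least $4$. How different can they be?

Everything here is monomial, so we can compute. First,
$$x^ay^bz^c\in J^{(m)}\iff a+b\ge m,\quad a+c\ge m,\quad b+c\ge m. \tag{1.1}$$
Next, the largest $s$ with $x^ay^bz^c\in J^s$ is
$$\min\Bigl\{\Bigl\lfloor\tfrac{a+b+c}2\Bigr\rfloor,\ a+b,\ a+c,\ b+c\Bigr\}. \tag{1.2}$$
Indeed, $x^ay^bz^c\in J^s$ means that it is divisible by some $(xy)^i(xz)^j(yz)^l$ with $i+j+l=s$, that is, $i+j\le a$, $i+l\le b$, $j+l\le c$. Adding the three inequalities gives $2s\le a+b+c$; from $i+j\le a$ and $l\le b$ we get $s\le a+b$, and similarly for the other pairs. Conversely, let $c$ be the largest exponent. If $c\ge a+b$, take $i=0$, $j=a$, $l=b$: this reaches $s=a+b$, which is the minimum in (1.2). If $c<a+b$, all three triangle inequalities hold, and the minimum in (1.2) is $\lfloor (a+b+c)/2\rfloor$. If $a+b+c$ is even, take $i=\frac{a+b-c}2$,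 $j=\frac{a+c-b}2$, $l=\frac{b+c-a}2$. If $a+b+c$ is odd, then $a\ne b+c$ and $b\ne a+c$ by parity, so $a\le b+(c-1)$ and $b\le a+(c-1)$; replace $c$ by $c-1$ and use the even case. This proves (1.2).

If $x^ay^bz^c\in J^{(m)}$, adding the inequalities in (1.1) gives $a+b+c\ge\lceil 3m/2\rceil$. Equality occurs, for the exponents $(\frac m2,\frac m2,\frac m2)$ if $m$ is even and $(\frac{m+1}2,\frac{m+1}2,\frac{m-1}2)$ if $m$ is odd. Since $\lfloor\frac12\lceil 3m/2\rceil\rfloor\le m$, formula (1.2) yields
$$J^{(m)}\subseteq J^s\iff s\le\Bigl\lfloor\tfrac12\bigl\lceil\tfrac{3m}2\bigr\rceil\Bigr\rfloor .$$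
So if $J^{(m)}\not\subseteq J^s$, then $s\ge\frac12(\lceil\frac{3m}2\rceil+1)>\frac{3m}4$, hence $\frac ms<\frac43$. For $m=4h$ the first failing exponent is $s=3h+1$, and $\frac{4h}{3h+1}\to\frac43$. The supremum of the ratios $m/s$ over all failures $J^{(m)}\not\subseteq J^s$ is therefore $\frac43$, and it is not attained.

## 2. Fat point ideals and the number $\rho(J)$

Throughout, $k$ is algebraically closed of any characteristic, $R=k[\mathbb P^n]=k[x_0,\dots,x_n]$ and $M=(x_0,\dots,x_n)$.

**Definition 2.1.** Let $p_1,\dots,p_r\in\mathbb P^n$ be distinct points with homogeneous ideals $P_i=J(p_i)$, and let $m_1,\dots,m_r\ge0$ be integers, not all zero. The *fat point ideal* is $J=\bigcap_iP_i^{m_i}$. For $m\ge1$ its *$m$th symbolic power* is $J^{(m)}=\bigcap_iP_i^{mm_i}$. The *resurgence* of $J$ (Bocci–Harbourne) is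
$$\rho(J)=\sup\Bigl\{\frac ms\ \Big|\ J^{(m)}\not\subseteq J^s\Bigr\}.$$

Points with $m_i=0$ do not affect anything, so we discard them: all $m_i\ge1$ and $r\ge1$.

Section 1 says that $\rho=\frac43$ for three non-collinear points in $\mathbb P^2$. Here are some smaller cases. For a single point, $J=P^a$ and $J^{(m)}=P^{am}=J^m$, so $J^{(m)}\not\subseteq J^s$ exactly when $m<s$, and $\rho(J)=1$. For two points of $\mathbb P^2$, say $J=(x,z)\cap(x,y)=(x,yz)$, a monomial $x^ay^bz^c$ lies in $J^{(m)}$ iff $a+c\ge m$ and $a+b\ge m$, that is, $a+\min(b,c)\ge m$; then it is divisible by $x^{a'}(yz)^{m-a'}$ with $a'=\min(a,m)$. So again $J^{(m)}=J^m$ and $\rho(J)=1$. If $n=1$, every fat point ideal is principal, $J^{(m)}=J^m$, and $\rho(J)=1=n$.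

We use one known fact: by results of Ein–Lazarsfeld–Smith and Hochster–Huneke,
$$J^{(ns)}\subseteq J^s\quad\text{for all }s\ge1, \tag{2.1}$$
and consequently $1\le\rho(J)\le n$. (The lower bound: $J^m\not\subseteq J^{m+1}$ by degrees, so $J^{(m)}\not\subseteq J^{m+1}$.)

The list "Open Problems Related To Polynomial Interpolation" (https://unlblh.github.io/BrianHarbourne/selectedTalks/AlgSemUNL-Dec-2025.pdf) asks whether $\rho(J)$ is ever equal to $n$. We take $n\ge2$ from now on, since for $n=1$ the answer is trivially yes. By (2.1), a failure $J^{(m)}\not\subseteq J^s$ has $m\le ns-1$, so no single ratio equals $n$. But this allows ratios $n-\frac1s$, whose supremum is $n$. What must be excluded is that failures come arbitrarily close to $n$ as $s\to\infty$.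

The answer is: **$\rho(J)<n$ for every fat point ideal $J\subseteq k[\mathbb P^n]$, for every $n\ge2$ and every algebraically closed field $k$ of any characteristic. The constant $n$ is nevertheless optimal, since $\sup_J\rho(J)=n$ for each $n$.**

## 3. The slope $\beta$ and the theorems

For a nonzero homogeneous ideal $I$ let $\alpha(I)$ be the least degree of a nonzero element. The bounds use the following numbers.

* $c_0=1+\dfrac{n-1}{\min_im_i}$. Then $1<c_0\le n$, and $c_0m_i\ge m_i+n-1$ for all $i$.
* $\omega$ is the largest degree of a minimal homogeneous generator of $J$.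
* $\hat\alpha=\lim_m\alpha(J^{(m)})/m=\inf_m\alpha(J^{(m)})/m$. The limit exists and equals the infimum by Fekete's lemma: $J^{(m)}J^{(m')}\subseteq J^{(m+m')}$, so $\alpha(J^{(m)})$ is subadditive in $m$.
* $\gamma=1$ if $\operatorname{char}k=0$, and $\gamma=\hat\alpha/\omega$ if $\operatorname{char}k=p>0$.
* $\beta=\dfrac{\gamma+c_0(\omega-\hat\alpha)}{\gamma+(\omega-\hat\alpha)}=c_0-\dfrac{(c_0-1)\gamma}{\gamma+\omega-\hat\alpha}$.

A nonzero form in $P_i^b$ has degree at least $b$, so $\alpha(J^{(m)})\ge m\max_im_i$. Hence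
$$1\le\max_im_i\le\hat\alpha\le\alpha(J)\le\omega, \tag{3.1}$$
which gives $\gamma\in(0,1]$ and $1\le\beta<c_0\le n$.

For the three points of Section 1: $c_0=2$, $\omega=2$, $\alpha(J^{(m)})=\lceil3m/2\rceil$, so $\hat\alpha=\frac32$. In characteristic $0$ we get $\beta=\frac{1+1}{1+1/2}=\frac43$; in characteristic $p$, $\gamma=\frac34$ and $\beta=\frac75$.

*Valuation* will mean a rank one discrete valuation $v$ of $\operatorname{Frac}R$ that is nonnegative on $R$. It is then trivial on $k^*$. For an ideal $I\neq 0$ put $v(I)=\min\{v(g):g\in I\}$. Since $v(\sum r_jg_j)\ge\min_jv(g_j)$ for $r_j\in R$, this minimum is attained on any generating set of $I$, and $v(II')=v(I)+v(I')$. For example $\operatorname{ord}_M$, the lowest degree of a term, is a valuation, and $\operatorname{ord}_M(I)=\alpha(I)$ for homogeneous $I$. A bar over an ideal denotes integral closure (recalled in Section 4).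

**Theorem 1.** For every valuation $v$ and every $m\ge1$,
$$c_0\,v(J^{(m)})\ \ge\ m\bigl(v(J)+\gamma\,v(M)\bigr).$$

**Theorem 2.** (a) $J^{(m)}\subseteq\overline{J^s}$ whenever $m\ge\beta s$, $s\ge1$.
(b) $\displaystyle\rho(J)\le n-\frac{n-\beta}{1+n\beta}<n.$
(c) The asymptotic resurgence $\hat\rho(J)=\sup\{m/s:J^{(mt)}\not\subseteq J^{st}\ \forall t\gg0\}$ satisfies $\hat\rho(J)\le\beta$.

**Theorem 3.** (a) For each $n\ge2$, $\sup_J\rho(J)=n$, and the supremum is not attained.
(b) For every $C$, $J^{(ns-C)}\subseteq J^s$ for all $s\gg0$.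
(c) If $\operatorname{char}k=0$, then $J^{(m)}\subseteq\overline{M^sJ^s}$ for $m\ge c_0s$; in particular $J^{(ns)}\subseteq\overline{M^sJ^s}$ for all $s$.
(d) If $\operatorname{char}k=0$ and $n=2$, the bound $\hat\rho(J)\le\beta$ is an equality for all star configurations (the ideals of the $\binom s2$ intersection points of $s\ge2$ lines in $\mathbb P^2$, no three concurrent).

A check of Theorem 1 on the three points in characteristic $0$ with $v=\operatorname{ord}_M$: it says $2\lceil3m/2\rceil\ge m(2+1)$, an equality for every even $m$.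

## 4. Integral closure, and what a relative gain would give

**Definition 4.1.** An element $g\in R$ is in the *integral closure* $\overline I$ of an ideal $I$ if $g^N+a_1g^{N-1}+\dots+a_N=0$ for some $N\geq 1$ and $a_j\in I^j$.

For instance, in $k[x,y]$ we have $xy\in\overline{(x^2,y^2)}$, since $(xy)^2-x^2y^2=0$ and $x^2y^2\in(x^2,y^2)^2$. We use two textbook theorems.

*Valuative criterion* (Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, Thm. 6.8.3). In a Noetherian domain, $g\in\overline I$ if and only if $v(g)\ge v(I)$ for all valuations nonnegative on the ring; rank one discrete valuations suffice. In the example, $v(xy)=v(x)+v(y)\ge\min(2v(x),2v(y))$.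

*Briançon–Skoda theorem* (Lipman–Sathaye; Huneke–Swanson, Thm. 13.3.3). If $I$ is an ideal of a regular local ring of dimension $d$, then $\overline{I^{s+d-1}}\subseteq I^s$ for every $s\ge1$. With $d=2$, $s=1$ and $I=(x^2,y^2)$ this says $\overline{I^2}\subseteq I$. By hand: $I\subseteq M^2\subseteq\overline I$, so $\overline{I^2}=M^4$ ($M^4$ is integrally closed, by $\operatorname{ord}_M$), and each monomial of degree $4$ has an exponent at least $2$.

All maximal ideals of $R$ have height $n+1$, and the localizations there are regular. Containments can be checked at maximal ideals, and integral closure commutes with localization, so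
$$\overline{J^u}\subseteq J^{u-n}\qquad\text{for }u\ge n+1. \tag{4.1}$$
Passing from integral closures to powers thus costs a shift by $n$ that does not depend on $u$. The next statement records what this buys.

**Proposition 4.2.** Suppose $1\le b<n$ and $v(J^{(m)})\ge\frac mb\,v(J)$ for every valuation $v$ and every $m\ge1$. Then $J^{(m)}\subseteq\overline{J^s}$ whenever $m\ge bs$, $s\ge1$; moreover $\rho(J)\le n-\frac{n-b}{1+nb}$ and $\hat\rho(J)\le b$.

*Proof.* If $m\ge bs$, then $v(J^{(m)})\ge s\,v(J)=v(J^s)$ for all $v$, and the valuative criterion gives the first claim.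

Now let $J^{(m)}\not\subseteq J^s$ with $m,s\ge1$. If $u=\lfloor m/b\rfloor\ge s+n$, then $m\ge bu$ and $J^{(m)}\subseteq\overline{J^u}\subseteq J^{u-n}\subseteq J^s$ by (4.1), a contradiction. So $\lfloor m/b\rfloor<s+n$, hence $m<b(s+n)$. By (2.1), also $m\le ns-1$. Therefore
$$\frac ms\le\min\Bigl\{n-\frac1s,\ b+\frac{nb}s\Bigr\}.$$
Put $\theta=\frac{n-b}{1+nb}$. If $\frac1s\ge\theta$, the first term is at most $n-\theta$. If $\frac1s<\theta$, the second is less than $b+nb\,\theta=n-(n-b)+nb\,\theta=n-\theta$, because $n-b=\theta(1+nb)$. So $\rho(J)\le n-\theta$.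

Finally, if $m/s>b$, then for $t\gg0$ we have $\lfloor mt/b\rfloor-n\ge st$, so $J^{(mt)}\subseteq\overline{J^{\lfloor mt/b\rfloor}}\subseteq J^{\lfloor mt/b\rfloor-n}\subseteq J^{st}$. Hence $m/s$ is not one of the ratios that define $\hat\rho(J)$, and $\hat\rho(J)\le b$. $\square$

So a sensible first attempt is to prove $v(J^{(m)})\ge\frac m{c_0}v(J)$. This is weaker than Theorem 1, and we shall see that in characteristic $p$ it is easy. If all $m_i\ge2$, then $c_0<n$, and Proposition 4.2 with $b=c_0$ already gives $\rho(J)<n$. But if some $m_i=1$, then $c_0=n$, and the two bounds in the proof become $n-\frac1s$ and $n+\frac{n^2}s$; their minimum tends to $n$. The attempt stops here: any argument must improve on the factor $c_0$.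

Theorem 1 improves it by an additive amount $\gamma\,v(M)$. By itself this is not a relative gain, since $v(M)$ can be tiny compared to $v(J)$. Section 5 shows that when $v(J)$ is large compared to $v(M)$, a second and easier inequality takes over.

## 5. Two inequalities whose lines cross at slope $\beta$

**Lemma 5.1.** If $f\in J^{(m)}$ is a form, then $M^lf\subseteq J^m$ for $l\gg0$.

*Proof.* The ideal $(J^m:f)$ is homogeneous and contains $J^m$, whose radical is $\bigcap P_i$. If it is proper, each of its minimal primes is homogeneous and contains some $P_i$. Since $R/P_i$ is a polynomial ring in one variable, the only homogeneous primes containing $P_i$ are $P_i$ and $M$. Localizing at $P_i$ turns every $P_j$ with $j\ne i$ into the unit ideal, so $J^{(m)}R_{P_i}=P_i^{mm_i}R_{P_i}=J^mR_{P_i}$. Hence $(J^m:f)\not\subseteq P_i$ for every $i$. So $(J^m:f)$ is either the unit ideal or has radical $M$, and in both cases it contains a power of $M$. $\square$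

**Lemma 5.2.** If $v(M)=0$, then $v(J^{(m)})\ge m\,v(J)$. In particular Theorem 1 holds for such $v$.

*Proof.* Choose $x\in M$ with $v(x)=0$. For a form $f\in J^{(m)}$ we have $x^lf\in J^m$ for $l\gg0$, so $v(f)=v(x^lf)\ge m\,v(J)$. As $J^{(m)}$ is generated by forms, the inequality follows. Theorem 1 follows since $c_0\ge1$. $\square$

**Normalization.** From now on let $v(M)>0$. Both sides of Theorem 1 scale with $v$, so we rescale (allowing real values) to have $v(M)=1$. For a nonzero form $g$ put
$$v_0(g)=v(g)-\deg g .$$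
Since $g\in M^{\deg g}$, we have $v_0(g)\ge0$. Also $v_0(gh)=v_0(g)+v_0(h)$, and $v_0(g+g')\ge\min\{v_0(g),v_0(g')\}$ for forms of equal degree with $g+g'\neq0$. Fix a coordinate $x$ with $v(x)=1$, so $v_0(x)=0$; then $v_0(g)=v(g/x^{\deg g})$ is the value of the dehomogenization of $g$. Put
$$\sigma_0=\min\{v_0(g):0\ne g\in J_\omega\},$$
which exists because $v$ is discrete.

As an example take the monomial valuation on $k[x,y,z]$ with weights $v(x)=1$, $v(y)=1+a$, $v(z)=1+b$, where $0\le a\le b$ are rational. Then $v_0(x^iy^jz^l)=aj+bl$, and for $J=(xy,xz,yz)$ we get $v(J)=2+a$ and $\sigma_0=a$.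

**Lemma 5.3.** (i) $v(J)\le\omega+\sigma_0$. (ii) If $0\ne f\in J^{(m)}$ is a form, then $v_0(f)\ge m\sigma_0$.

*Proof.* (i) An element of $J_\omega$ with $v_0=\sigma_0$ has value $\omega+\sigma_0$.

(ii) First, for $t\ge m\omega$ we have $(J^m)_t=R_{t-m\omega}(J_\omega)^m$. Indeed $(J^m)_t$ is spanned by products $u\,g_1\cdots g_m$ with $g_j\in J$ generators of degree at most $\omega$ and $u$ a monomial; as $\deg u\ge m\omega-\sum\deg g_j$, the factors of $u$ can be distributed to raise each $g_j$ to degree exactly $\omega$. A nonzero element of $R_{t-m\omega}(J_\omega)^m$ is a sum of products each with $v_0\ge m\sigma_0$, so it has $v_0\ge m\sigma_0$. For $l\gg0$, $x^lf\in J^m$ by Lemma 5.1 and its degree is at least $m\omega$, so $v_0(f)=v_0(x^lf)\ge m\sigma_0$. $\square$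

**Proof of Theorem 2 from Theorem 1.** By Proposition 4.2 with $b=\beta<c_0\le n$, it suffices to show $v(J^{(m)})\ge\frac m\beta v(J)$ for all $v$ and $m$. If $v(M)=0$, this is Lemma 5.2, as $\beta\ge1$. Otherwise normalize $v(M)=1$ and put $V=v(J)$, $W=v(J^{(m)})/m$. Choose a form $f\in J^{(m)}$ with $v(f)=v(J^{(m)})$. Its degree is at least $m\hat\alpha$ and $v_0(f)\ge m\sigma_0$, so $W\ge\hat\alpha+\sigma_0$. With $\sigma_0\ge V-\omega$ from Lemma 5.3(i),
$$W\ge V-(\omega-\hat\alpha). \tag{5.1}$$
Theorem 1 says
$$W\ge\frac{V+\gamma}{c_0}. \tag{5.2}$$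
Let $\tau=\frac{\gamma}{\gamma+c_0(\omega-\hat\alpha)}\in(0,1]$, so $1-\tau=\frac{c_0(\omega-\hat\alpha)}{\gamma+c_0(\omega-\hat\alpha)}$. In $\tau\cdot(5.1)+(1-\tau)\cdot(5.2)$ the constant term is
$$-\tau(\omega-\hat\alpha)+(1-\tau)\frac\gamma{c_0}=\frac{-\gamma(\omega-\hat\alpha)+(\omega-\hat\alpha)\gamma}{\gamma+c_0(\omega-\hat\alpha)}=0,$$
and what remains is
$$W\ge V\Bigl(\tau+\frac{1-\tau}{c_0}\Bigr)=V\,\frac{\gamma+\omega-\hat\alpha}{\gamma+c_0(\omega-\hat\alpha)}=\frac V\beta .$$
This gives (a), (b) and (c) of Theorem 2. $\square$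

In the $(V,W)$-plane, the lines of (5.1) and (5.2) cross at $V=\frac{\gamma+c_0(\omega-\hat\alpha)}{c_0-1}$, $W=\frac{\gamma+\omega-\hat\alpha}{c_0-1}$, and $\beta$ is the ratio $V/W$ there. For the three points in characteristic $0$ the corner is $(2,\frac32)$, which is exactly the pair $(V,W)$ of $\operatorname{ord}_M$ for even $m$.

It remains to prove Theorem 1 for valuations with $v(M)=1$.

## 6. Reduction of Theorem 1 to a single form of small degree

Since $v(J^{(m)})$ is attained on a form, fix a nonzero form $f\in J^{(m)}$ and write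
$$d=\deg f,\qquad\delta=\frac dm\ge\hat\alpha,\qquad\sigma=\frac{v_0(f)}m\ge\sigma_0,$$
where the last inequality is Lemma 5.3(ii). Then $v(f)/m=\delta+\sigma$, and Theorem 1 follows if for each such $f$
$$v(J)\le c_0(\delta+\sigma)-\gamma. \tag{6.1}$$

**Lemma 6.1.** If $\delta>\omega$, then (6.1) holds.

*Proof.* By Lemma 5.3(i) and $c_0\sigma\ge\sigma\ge\sigma_0$, we have $c_0(\delta+\sigma)-v(J)\ge c_0\delta-\omega+(c_0\sigma-\sigma_0)>(c_0-1)\omega=\frac{(n-1)\omega}{\min m_i}\ge n-1\ge1\ge\gamma$, using $\omega\ge\max m_i$. $\square$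

From now on $\delta\le\omega$. Put
$$T=\lfloor c_0\delta\rfloor\ge1,\qquad\kappa_0=c_0\delta-T\in[0,1).$$
The strategy in both characteristics is to manufacture from $f$ a nonzero form $g\in J$ of controlled degree with $v_0(g)$ at most about $c_0\sigma$; then $v(J)\le v(g)=\deg g+v_0(g)$. A form of degree $T-1$ is what (6.1) asks for. The construction needs auxiliary elements of $J_\omega$ in general position:

**Lemma 6.2.** Given a nonzero form $h$, there is $a\in J_\omega$ with $v_0(a)=\sigma_0$ that is coprime to $h$.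

*Proof.* Let $\pi$ be an irreducible factor of $h$. Since $J_t=R_{t-\omega}J_\omega$ for $t\ge\omega$, the zero set of $J_\omega$ is $\{p_1,\dots,p_r\}$. The hypersurface $V(\pi)$ is infinite because $n\ge2$, so $J_\omega\not\subseteq(\pi)$ and $J_\omega\cap(\pi)$ is a proper subspace. The set $\{g\in J_\omega:g=0\text{ or }v_0(g)>\sigma_0\}$ is a proper subspace as well. A vector space over the infinite field $k$ is not a finite union of proper subspaces, so some $a\in J_\omega$ avoids all of these. $\square$

## 7. Characteristic $p$: coefficients of the Frobenius expansion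

Let $\operatorname{char}k=p>0$ and $q=p^e$. Since $k$ is perfect, $R$ is a free module over $R^q=\{g^q:g\in R\}$ with basis the monomials $x^{\mathbf e}$, $0\le e_j<q$. So every $F\in R$ can be written uniquely as
$$F=\sum_{\mathbf e}g_{\mathbf e}^q\,x^{\mathbf e}, \tag{7.1}$$
and we call the $g_{\mathbf e}$ its coefficients. If $F$ is a form, each $g_{\mathbf e}$ is a form or $0$, and $q\deg g_{\mathbf e}+|\mathbf e|=\deg F$ when $g_{\mathbf e}\ne0$. For an ideal $I$, let $I^{[q]}$ be the ideal generated by all $g^q$, $g\in I$. Expanding multipliers in the basis,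
$$I^{[q]}=\bigoplus_{\mathbf e}\{g^q:g\in I\}\,x^{\mathbf e},$$
so $F\in I^{[q]}$ if and only if all coefficients of $F$ lie in $I$. For instance, with $q=2$ the coefficients of $x^2y^2z^2$ are $g_{\mathbf 0}=xyz$ and zeros, while $x^3y^2z=(xy)^2\cdot xz$ has the coefficient $xy$ at $xz$.

**Lemma 7.1.** If $F\in J^{(b)}$ and $b\ge c_0q$, then $F\in J^{[q]}$; that is, all coefficients of $F$ lie in $J$.

*Proof.* Write $P_i=(y_1,\dots,y_n)$ with linear forms $y_j$. The ideal $P_i^{bm_i}\ni F$ is generated by the monomials $y^c$ with $|c|=bm_i\ge c_0m_iq\ge(m_i+n-1)q$. For these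
$$\sum_j\Bigl\lfloor\frac{c_j}q\Bigr\rfloor\ge\sum_j\frac{c_j-q+1}q\ge m_i+n-1-n+\frac nq>m_i-1,$$
so $\sum_j\lfloor c_j/q\rfloor\ge m_i$, and $y^c$ is a multiple of the $q$th power of $\prod_jy_j^{\lfloor c_j/q\rfloor}\in P_i^{m_i}$. Hence $F\in(P_i^{m_i})^{[q]}$, and all coefficients of $F$ lie in $P_i^{m_i}$. This holds for every $i$, so they lie in $J$. $\square$

**Step 1: a form of degree at most $T$.** This step takes the most direct route: expand a power of $f$. We show
$$v(J)\le T+c_0\sigma. \tag{7.2}$$
Let $N=\lceil c_0q/m\rceil$ and $F=f^N\in J^{(mN)}$. As $mN\ge c_0q$, Lemma 7.1 applies. From (7.1), $v(F)\ge\min_{\mathbf e}\bigl(q\,v(g_{\mathbf e})+v(x^{\mathbf e})\bigr)$ over the nonzero coefficients, and $v(x^{\mathbf e})\ge|\mathbf e|$. So some nonzero coefficient $g=g_{\mathbf e}\in J$ satisfies $q\,v(g)+|\mathbf e|\le v(F)$. Subtracting $q\deg g+|\mathbf e|=\deg F$ gives $v_0(g)\le v_0(F)/q$. Also $\deg g\le\lfloor dN/q\rfloor$. Now let $q\to\infty$ through powers of $p$. We have $dN/q\ge c_0\delta$ and $dN/q\to c_0\delta<T+1$,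 so $\lfloor dN/q\rfloor=T$ eventually; and $v_0(F)/q=Nm\sigma/q\to c_0\sigma$. Since $v(J)\le\deg g+v_0(g)$, (7.2) follows in the limit.

Inequality (7.2) reads $v(J)\le c_0(\delta+\sigma)-\kappa_0$. It contains the crude bound $v(J^{(m)})\ge\frac m{c_0}v(J)$ of Section 4, and it gains $\kappa_0$, the fractional part of $c_0\delta$. When $c_0\delta$ is an integer it gains nothing. The three points show what happens. Take $f=xyz\in J^{(2)}$, so $m=2$, $c_0=2$, $\delta=\frac32$, $T=3$, $\kappa_0=0$. Then $N=q$, and $F=(xyz)^q$ is a $q$th power whose only coefficient is $xyz$ itself. The expansion returns the cubic we started with and never sees the quadrics in $J$.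

The remedy is to replace a few of the factors $f$ in $F$ by elements of $J_\omega$. In the example, $(xyz)^{q-1}(xy)^2$ still lies in $J^{(2q)}$, and
$$(xyz)^{q-1}(xy)^2=(xy)^q\cdot xyz^{q-1}$$
has the coefficient $xy$, of degree $2=T-1$. With $a=xy+xz+yz$ and $p$ odd, however,
$$(xyz)^{q-1}a^2=(xy)^qxyz^{q-1}+(xz)^qxy^{q-1}z+(yz)^qx^{q-1}yz+(xyz)^q\cdot2(x+y+z),$$
so coefficients of degree $T=3$ can still occur. They assemble into an expression of low degree in the basis monomials, here $2(x+y+z)$ of degree $1$, while $a^2$ has degree $4$. If the terms with small coefficients did not matter, the part with coefficients of degree $T$ would have to inherit the divisibility by $a^2$, and its degree is too low for that. The next step makes this precise. Comparing $f^Na^L$ with the neighbors $f^Na^jb^{L-j}$, for $b$ coprime to $a$, is what detects divisibility by $a^L$.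

**Step 2: a form of degree at most $T-1$.** *Let $0<\varepsilon<c_0$, $c=c_0-\varepsilon$, and suppose*
$$c\delta<T\le c\delta+\varepsilon\omega<T+1. \tag{7.3}$$
*Then $v(J)\le T-1+c_0\sigma$.*

By Lemma 6.2 choose $a\in J_\omega$ with $v_0(a)=\sigma_0$, and then $b\in J_\omega$ coprime to $a$. Let $N=\lceil cq/m\rceil$, $L=\lceil\varepsilon q\rceil$, and
$$F_j=f^Na^jb^{L-j}\in J^{(mN+L)},\qquad0\le j\le L.$$
All $F_j$ have the same degree $d_F=dN+\omega L$, and $mN+L\ge cq+\varepsilon q=c_0q$, so Lemma 7.1 applies to them. Put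
$$\kappa=d_F-qT,\qquad\eta=\frac{N\,v_0(f)+L\sigma_0}q .$$
We use three consequences of (7.3), valid for $q\gg0$:

* $\kappa\ge0$, because $d_F\ge q(c\delta+\varepsilon\omega)\ge qT$;
* $\kappa+\omega<q$, because $\kappa/q\to c\delta+\varepsilon\omega-T<1$;
* $\kappa<\omega L$, because $dN/q\to c\delta<T$, so $dN<qT$, and $\kappa=\omega L+(dN-qT)$.

*Claim. For such $q$ there is a nonzero form $g\in J$ of degree at most $T-1$ with $v_0(g)\le\eta$.*

Suppose not. Let $\mathfrak c=\bigoplus_t\mathfrak c_t$ with $\mathfrak c_t=\{g\in R_t:g=0\text{ or }v_0(g)>\eta\}$. By the properties of $v_0$ this is a homogeneous ideal; it collects the forms that are too large for our purpose. By assumption, every form in $J$ of degree at most $T-1$ is in $\mathfrak c$.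

*Isolating the coefficients of degree $T$.* Expand $F_j=\sum_{\mathbf e}g_{j,\mathbf e}^qx^{\mathbf e}$. All $g_{j,\mathbf e}$ lie in $J$. A nonzero $g_{j,\mathbf e}$ has degree $(qT+\kappa-|\mathbf e|)/q$, an integer less than $T+1$. So the degree is at most $T$, with equality iff $|\mathbf e|=\kappa$. The coefficients of degree at most $T-1$ are in $\mathfrak c$. Hence
$$F_j\equiv G_j:=\sum_{|\mathbf e|=\kappa}g_{j,\mathbf e}^q\,x^{\mathbf e}\pmod{\mathfrak c^{[q]}}. \tag{7.4}$$
Since $bF_{j+1}=aF_j$,
$$bG_{j+1}-aG_j\in\mathfrak c^{[q]}\qquad(0\le j<L). \tag{7.5}$$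

*Turning the $G_j$ into polynomials.* Let $\lambda:R_T\to k$ be a linear functional vanishing on $\mathfrak c_T$. For $G=\sum_{|\mathbf e|=h}h_{\mathbf e}^qx^{\mathbf e}$ with $h_{\mathbf e}\in R_T$ and $h<q$, put
$$\Lambda(G)=\sum_{|\mathbf e|=h}\lambda(h_{\mathbf e})^q\,x^{\mathbf e}\in R_h .$$
All monomials of degree $h<q$ belong to the basis, so the $h_{\mathbf e}$ are determined by $G$ and $\Lambda$ is well defined. It is additive, because $g\mapsto g^q$ and $\lambda$ are.

Next, $\Lambda(uG)=u\Lambda(G)$ for every form $u$ with $\deg u+h<q$. To see this write $u=\sum_{\mathbf w}u_{\mathbf w}^qx^{\mathbf w}$ with $u_{\mathbf w}\in k$. Then $uG=\sum_{\mathbf w,\mathbf e}(u_{\mathbf w}h_{\mathbf e})^qx^{\mathbf w+\mathbf e}$, and every $x^{\mathbf w+\mathbf e}$ has degree less than $q$, so it is again a basis element. Collecting terms with the same exponent and applying $\lambda$ gives $\Lambda(uG)=\sum u_{\mathbf w}^q\lambda(h_{\mathbf e})^qx^{\mathbf w+\mathbf e}=u\Lambda(G)$.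

Finally, if $G\in\mathfrak c^{[q]}$, then all $h_{\mathbf e}\in\mathfrak c_T$, so $\Lambda(G)=0$.

*The divisibility contradiction.* As $\kappa+\omega<q$, we may apply $\Lambda$ to (7.5) and get $b\,\Lambda(G_{j+1})=a\,\Lambda(G_j)$ for $0\le j<L$. By induction $b^j\Lambda(G_j)=a^j\Lambda(G_0)$, in particular
$$b^L\Lambda(G_L)=a^L\Lambda(G_0).$$
Since $a,b$ are coprime, $a^L\mid\Lambda(G_L)$. But $\Lambda(G_L)$ is zero or a form of degree $\kappa<\omega L=\deg a^L$. So $\Lambda(G_L)=0$, that is, $\lambda(g_{L,\mathbf e})=0$ for all $|\mathbf e|=\kappa$. This holds for every $\lambda$ vanishing on $\mathfrak c_T$, so $g_{L,\mathbf e}\in\mathfrak c_T$ for all $|\mathbf e|=\kappa$. With (7.4), all coefficients of $F_L$ lie in $\mathfrak c$. Hence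
$$v(F_L)\ge\min_{g_{L,\mathbf e}\ne0}\bigl(q\,v(g_{L,\mathbf e})+|\mathbf e|\bigr)=d_F+q\min_{g_{L,\mathbf e}\ne0}v_0(g_{L,\mathbf e})>d_F+q\eta ,$$
that is, $v_0(F_L)>q\eta$. But $F_L=f^Na^L$ has $v_0(F_L)=N\,v_0(f)+L\sigma_0=q\eta$. This contradiction proves the claim.

By the claim $v(J)\le T-1+\eta$ for all $q\gg0$. As $q\to\infty$, $\eta\to c\sigma+\varepsilon\sigma_0\le c_0\sigma$, because $\sigma_0\le\sigma$. This proves Step 2.

**Step 3: conclusion in characteristic $p$.** This step decides which of the two bounds to use; here $\gamma=\hat\alpha/\omega$.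

If $\kappa_0\ge\delta/\omega$, then (7.2) gives $v(J)\le c_0(\delta+\sigma)-\kappa_0\le c_0(\delta+\sigma)-\delta/\omega\le c_0(\delta+\sigma)-\hat\alpha/\omega$, which is (6.1).

If $\kappa_0<\delta/\omega$, take $\varepsilon$ slightly larger than $\kappa_0/\delta$. This is allowed in Step 2, since $\kappa_0/\delta<1/\omega\le1<c_0$. We check (7.3). First, $c\delta=T+\kappa_0-\varepsilon\delta<T$. Second, $c\delta+\varepsilon\omega=T+\kappa_0+\varepsilon(\omega-\delta)\ge T$, as $\delta\le\omega$. Third, at $\varepsilon=\kappa_0/\delta$ this last quantity equals $T+\kappa_0\omega/\delta<T+1$, so it stays below $T+1$ for $\varepsilon$ close enough. Step 2 gives $v(J)\le T-1+c_0\sigma\le c_0(\delta+\sigma)-1\le c_0(\delta+\sigma)-\gamma$.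

In both cases (6.1) holds. This proves Theorem 1 in characteristic $p$. $\square$

## 8. Characteristic $0$: multiplier ideals generated in degree $T-1$

Now $\operatorname{char}k=0$ and $\gamma=1$. Write $\mathbb P=\mathbb P^n$. Multiplier ideals replace the ideals of Frobenius coefficients. For an effective $\mathbb Q$-divisor $\Delta$ on a smooth variety $X$ and a log resolution $\mu:X'\to X$ of $\Delta$, recall $\mathcal J(\Delta)=\mu_*\mathcal O_{X'}(K_{X'/X}-\lfloor\mu^*\Delta\rfloor)$. If the support of $\Delta$ is smooth, $\mu=\mathrm{id}$ will do, and $\mathcal J(\Delta)=\mathcal O(-\lfloor\Delta\rfloor)$. For example, for a line $H\subset\mathbb P^2$, $\mathcal J(\tfrac32H)=\mathcal O(-H)$.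

We use these facts from Lazarsfeld, *Positivity in Algebraic Geometry II*, Ch. 9:

* *Nadel vanishing* (9.4.8): $H^j(\mathbb P,\mathcal J(\Delta)(t))=0$ for $j>0$ and $t+n+1>\deg\Delta$.
* *Subadditivity* (9.5.20): $\mathcal J(\Delta_1+\Delta_2)\subseteq\mathcal J(\Delta_1)\mathcal J(\Delta_2)$.
* $\mathcal J(\Delta+A)=\mathcal J(\Delta)(-A)$ for $A$ an effective integral divisor; in particular $\mathcal J(A)=\mathcal O(-A)$.
* If $\operatorname{mult}_p\Delta\ge b+n-1$ with $b\ge1$ an integer, then $\mathcal J(\Delta)\subseteq\mathcal I_p^b$ (9.3.2).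

These are stated over $\mathbb C$, and they hold over $k$ for the following reason. The finitely many divisors and points involved are defined over an algebraically closed subfield $k_0\subseteq k$ of finite transcendence degree over $\mathbb Q$, and $k_0$ embeds in $\mathbb C$. A log resolution over $k_0$ stays one after base change to $k$ or to $\mathbb C$, since components over an algebraically closed field remain irreducible. By flat base change, multiplier ideals and cohomology commute with $\otimes_{k_0}k$ and $\otimes_{k_0}\mathbb C$. By faithful flatness, vanishing and inclusions of ideals pass from $\mathbb C$ down to $k_0$ and then up to $k$.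

We also use the Castelnuovo–Mumford theorem: if a coherent sheaf $\mathcal F$ on $\mathbb P$ is $0$-regular, meaning $H^j(\mathcal F(-j))=0$ for all $j>0$, then $\mathcal F$ is globally generated.

**Step 1: values of divisors and of multiplier ideals.** This step bounds the value of a multiplier ideal. Let $U=\{x\ne0\}=\operatorname{Spec}S$, with $x$ the coordinate fixed in Section 5. For a form $g$ we have $v(g/x^{\deg g})=v_0(g)\ge0$, so $v\ge0$ on $S$. If $K'\Delta$ is integral with equation $G$, put $v(\Delta)=v_0(G)/K'$. This does not depend on $K'$; it is nonnegative and additive in $\Delta$. By subadditivity $\mathcal O(-K'\Delta)=\mathcal J(K'\Delta)\subseteq\mathcal J(\Delta)^{K'}$. On $U$ this says $G/x^{\deg G}\in\mathcal J(\Delta)(U)^{K'}$, so $v_0(G)\ge K'\,v(\mathcal J(\Delta)(U))$, that is,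
$$v(\mathcal J(\Delta)(U))\le v(\Delta). \tag{8.1}$$

**Lemma 8.1.** Let $\Delta$ be an effective $\mathbb Q$-divisor with $\operatorname{mult}_{p_i}\Delta\ge m_i+n-1$ for all $i$, and let $t\ge\max(\lfloor\deg\Delta\rfloor-1,\ \deg\lfloor\Delta\rfloor)$ be an integer. Then there is $0\ne g\in J_t$ with $v_0(g)\le v(\Delta)$.

*Proof.* Let $\mathcal I=\mathcal J(\Delta)$, $A=\lfloor\Delta\rfloor$, $e=\deg A$. Then $\mathcal I=\mathcal I_W(-A)$ with $\mathcal I_W=\mathcal J(\Delta-A)$. The cosupport of $\mathcal I_W$ has codimension at least $2$: outside a closed set of codimension at least $2$ the support of $\Delta-A$ is a smooth divisor, and there $\mathcal J(\Delta-A)=\mathcal O(-\lfloor\Delta-A\rfloor)=\mathcal O$, since all coefficients of $\Delta-A$ are less than $1$.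

We show that $\mathcal I(t)$ is $0$-regular. Nadel vanishing gives $H^j(\mathcal I(t'))=0$ for $j>0$ and $t'\ge\lfloor\deg\Delta\rfloor-n$. For $1\le j\le n-1$ we have $t-j\ge\lfloor\deg\Delta\rfloor-1-(n-1)$, so $H^j(\mathcal I(t-j))=0$. For $j=n$ Nadel vanishing would need one more degree, and here the second hypothesis on $t$ enters:
$$H^n(\mathcal I(t-n))=H^n(\mathcal I_W(t-n-e))=H^n(\mathcal O(t-n-e))=0.$$
The middle equality holds because $\mathcal O/\mathcal I_W$ has support of dimension at most $n-2$, so its $H^{n-1}$ and $H^n$ vanish. The last holds because $t-n-e\ge-n$. The higher cohomology groups vanish since $\dim\mathbb P=n$.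

So $\mathcal I(t)$ is globally generated. Hence $\mathcal I(U)$ is generated by the elements $g/x^t$ with $g\in H^0(\mathcal I(t))\subseteq R_t$, and for some such $g\ne0$ we have $v_0(g)=v(\mathcal I(U))\le v(\Delta)$ by (8.1). Finally $\mathcal I\subseteq\mathcal I_{p_i}^{m_i}$ for all $i$ by the multiplicity hypothesis. As $P_i^{m_i}$ is saturated, $g\in\bigcap_i P_i^{m_i}=J$. $\square$

Let $D=\operatorname{div}(f)$. Since $f\in P_i^{mm_i}$, $\operatorname{mult}_{p_i}D\ge mm_i$. The direct attempt is $\Delta=\frac{c_0}mD$: it has multiplicity at least $c_0m_i\ge m_i+n-1$ at $p_i$, degree $c_0\delta$, and $v(\Delta)=c_0\sigma$. Lemma 8.1 yields a form of degree $T-1$, as desired, unless the integral part of $\Delta$ has degree $T$. That is what happens for three points and $f=xyz$, $m=2$: there $\Delta=D$ is integral of degree $3$, $\mathcal J(\Delta)=\mathcal O(-D)$, and its only section of degree $3$ (up to scalars) is $xyz$ again. As in characteristic $p$, we trade a little of $\Delta$ for elements of $J_\omega$. Put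
$$A_0=\Bigl\lfloor\frac{c_0}mD\Bigr\rfloor,\qquad\deg A_0\le\lfloor c_0\delta\rfloor=T .$$

**Step 2: the case $\deg A_0\le T-1$.** This step checks that Lemma 8.1 applies, after the perturbation that will also serve in Step 3. For small rational $\varepsilon>0$ let $c=c_0-\varepsilon$ and
$$\Delta_\varepsilon=\frac cmD+\frac\varepsilon K\sum_{l=1}^K\operatorname{div}(a_l),$$
where $K>\varepsilon\omega$ is an integer and the $a_l\in J_\omega$ have $v_0(a_l)=\sigma_0$ and are pairwise coprime and coprime to $f$. They exist by Lemma 6.2, applied successively. Then: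

* $\operatorname{mult}_{p_i}\Delta_\varepsilon\ge cm_i+\varepsilon m_i=c_0m_i\ge m_i+n-1$;
* $\deg\Delta_\varepsilon=c\delta+\varepsilon\omega=c_0\delta+\varepsilon(\omega-\delta)\in[T,T+1)$ for small $\varepsilon$, as $\delta\le\omega$;
* $\lfloor\Delta_\varepsilon\rfloor=\lfloor\frac cmD\rfloor\le A_0$, because the coefficients along components of the $a_l$ are at most $\varepsilon\omega/K<1$; so $\deg\lfloor\Delta_\varepsilon\rfloor\le T-1$;
* $v(\Delta_\varepsilon)=c\sigma+\varepsilon\sigma_0\le c_0\sigma$.

Lemma 8.1 with $t=T-1$ gives $0\ne g\in J_{T-1}$ with $v_0(g)\le c_0\sigma$. Hence $v(J)\le T-1+c_0\sigma\le c_0(\delta+\sigma)-1$, which is (6.1).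

**Step 3: the case $\deg A_0=T$.** Here the integral part is too big, and the step breaks it up. Write $\frac{c_0}mD=A_0+B_0$ with $B_0\ge0$ and $\deg B_0=c_0\delta-T<1$. The multiplicity of an effective divisor at a point is at most its degree, so $\operatorname{mult}_{p_i}B_0<1$ and
$$\operatorname{mult}_{p_i}A_0>c_0m_i-1\ge m_i+n-2 .$$
The left side is an integer, so $\operatorname{mult}_{p_i}A_0\ge m_i+n-1$: the integral divisor $A_0$ alone satisfies the multiplicity hypothesis. Also $v(A_0)\le\frac{c_0}mv_0(f)=c_0\sigma$. For small rational $\varepsilon'>0$ let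
$$\Delta'=(1-\varepsilon')A_0+\frac{\varepsilon'c_0}K\sum_{l=1}^K\operatorname{div}(a_l),\qquad K>\varepsilon'c_0\omega,$$
with the $a_l$ chosen as in Step 2; they are coprime to $f$, hence to $A_0$. Then:

* $\operatorname{mult}_{p_i}\Delta'\ge(1-\varepsilon')(m_i+n-1)+\varepsilon'c_0m_i\ge m_i+n-1$;
* $\deg\Delta'=T+\varepsilon'(c_0\omega-T)$, and $c_0\omega\ge c_0\delta\ge T$, so $\lfloor\deg\Delta'\rfloor=T$ for small $\varepsilon'$;
* $\lfloor\Delta'\rfloor=\lfloor(1-\varepsilon')A_0\rfloor$, because the coefficients along components of the $a_l$ are at most $\varepsilon'c_0\omega/K<1$. Its degree is at most $T-1$: $A_0\ne0$ as $T\ge1$, and the integer coefficient of each component of $A_0$ drops by at least $1$;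
* $v(\Delta')\le(1-\varepsilon')c_0\sigma+\varepsilon'c_0\sigma_0\le c_0\sigma$.

Lemma 8.1 with $t=T-1$ gives $v(J)\le T-1+c_0\sigma\le c_0(\delta+\sigma)-1$, which is (6.1).

This proves Theorem 1 in characteristic $0$. With Section 5, Theorem 2 is proved in every characteristic, and $\rho(J)=n$ never occurs for $n\ge2$. $\square$

## 9. Star configurations and the proof of Theorem 3

**Part (a): ideals with $\rho(J)$ close to $n$.** Let $s\ge n$ and let $\ell_1,\dots,\ell_s$ be linear forms in $n+1$ variables such that any $n$ of the hyperplanes $\ell_i=0$ meet in exactly one point and no $n+1$ of them have a common point. Such forms exist over any infinite field: take $\ell_j=\sum_it_j^ix_i$ with distinct $t_j$; by the Vandermonde determinant any $n+1$ (or fewer) of them are linearly independent. Let $J$ be the ideal of the $\binom sn$ reduced points where $n$ of the hyperplanes meet. For $n=2$, $s=3$ these are three non-collinear points, as in Section 1.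

*A form of degree at most $s-n$ vanishing at these points is $0$.* We use induction on $n$. For $n=1$ a form of degree at most $s-1$ on $\mathbb P^1$ vanishing at $s$ distinct points is $0$. For $n\ge2$, restrict the form to $\ell_i=0$. The restriction vanishes on the analogous configuration of $s-1$ hyperplanes in $\mathbb P^{n-1}$, and its degree is at most $s-n=(s-1)-(n-1)$, so it is $0$. Thus every $\ell_i$ divides the form. Its degree is less than $s$, so it is $0$.

Hence $\alpha(J)\ge s-n+1$. Each of the points lies on $n$ of the hyperplanes, so $\prod_i\ell_i\in J^{(n)}$ and $\hat\alpha\le s/n$.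

Next, if $m/u<\alpha(J)/\hat\alpha$, then $m\hat\alpha<u\,\alpha(J)$. Since $\alpha(J^{(mt)})/t\to m\hat\alpha$, for $t\gg0$ we get $\alpha(J^{(mt)})<ut\,\alpha(J)=\alpha(J^{ut})$, so $J^{(mt)}\not\subseteq J^{ut}$. Thus $\hat\rho(J)\ge\alpha(J)/\hat\alpha$. Any ratio $m/s$ counted in $\hat\rho(J)$ equals $mt/(st)$ for a failure $J^{(mt)}\not\subseteq J^{st}$, so $\rho(J)\ge\hat\rho(J)$. Altogether
$$\rho(J)\ge\hat\rho(J)\ge\frac{\alpha(J)}{\hat\alpha}\ge\frac{n(s-n+1)}s\longrightarrow n\qquad(s\to\infty). \tag{9.1}$$
With Theorem 2(b), $\sup_J\rho(J)=n$ and the supremum is not attained. For $n=2$, a hundred lines already give $\rho(J)\ge1.98$.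

**Part (b): any constant defect.** As $(ns-C)/s\to n>\rho(J)$, for $s\gg0$ the ratio exceeds $\rho(J)$, and then $J^{(ns-C)}\subseteq J^s$ by the definition of $\rho$.

**Part (c): an extra factor $M^s$.** Let $\operatorname{char}k=0$ and $m\ge c_0s$. If $v(M)>0$, Theorem 1 with $\gamma=1$ gives $v(J^{(m)})\ge\frac m{c_0}\bigl(v(J)+v(M)\bigr)\ge s\bigl(v(J)+v(M)\bigr)=v(M^sJ^s)$. If $v(M)=0$, Lemma 5.2 gives $v(J^{(m)})\ge m\,v(J)\ge s\,v(J)=v(M^sJ^s)$. The valuative criterion yields $J^{(m)}\subseteq\overline{M^sJ^s}$. Since $c_0\le n$, this covers $m=ns$.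

**Part (d): equality for star configurations in the plane.** Let $n=2$, $\operatorname{char}k=0$, and let $J$ be the ideal of the $\binom s2$ intersection points of $s\ge2$ lines, no three concurrent. We compute $\omega$ and $\hat\alpha$. By the argument in part (a), no nonzero form of degree $s-2$ vanishes at the points, so $\alpha(J)\ge s-1$. Evaluation at the points is therefore an injective map from $R_{s-2}$ to a space of dimension $\binom s2=\dim R_{s-2}$, hence surjective: the points impose independent conditions in degree $s-2$, that is, $H^1(\tilde J(s-2))=0$. Also $H^2(\tilde J(s-3))=H^2(\mathcal O(s-3))=0$, because the points have dimension $0$ and $s-3\ge-1$. So $\tilde J$ is $(s-1)$-regular, and the saturated ideal $J$ is generated in degrees at most $s-1$. Hence $\omega=\alpha(J)=s-1$.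

As in part (a), $\hat\alpha\le s/2$. Theorem 1 with $v=\operatorname{ord}_M$, $c_0=2$, $\gamma=1$ says $2\alpha(J^{(m)})\ge m(\alpha(J)+1)$ for all $m$, so $\hat\alpha\ge(\alpha(J)+1)/2=s/2$. Therefore $\hat\alpha=s/2$, $\omega-\hat\alpha=\frac s2-1$, and by (9.1) and Theorem 2(c)
$$\beta=\frac{1+2(\frac s2-1)}{1+\frac s2-1}=\frac{2(s-1)}s=\frac{\alpha(J)}{\hat\alpha}\le\hat\rho(J)\le\beta .$$
Thus $\hat\rho(J)=\beta$. For $s=3$ this is the number $\frac43$ of Section 1. $\square$
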